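# Ellipsoids with equal intrinsic volumes are congruent

## Two theorems on ellipsoids with given intrinsic volumes

**Theorem 1.** Let $n\ge 1$ and let $\mathcal E_1,\mathcal E_2$ be two ellipsoids in $\mathbb R^n$. If $V_i(\mathcal E_1)=V_i(\mathcal E_2)$ for all $i=1,\dots,n$, then $\mathcal E_1$ and $\mathcal E_2$ are congruent.

Here $V_0(K),\dots,V_n(K)$ are the intrinsic volumes of a bounded convex set $K\subset\mathbb R^n$, defined by the Steiner formula
$$\operatorname{Vol}(K+tB_n)=\sum_{k=0}^n\kappa_{n-k}V_k(K)\,t^{n-k},\qquad t\ge 0, \tag{1}$$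
where $B_n$ is the Euclidean unit ball and $\kappa_k=\pi^{k/2}/\Gamma(\frac k2+1)$ is the volume of $B_k$. An ellipsoid is the image of $B_n$ under an invertible affine map. Up to a rigid motion it is $\{x:\sum x_i^2/a_i^2\le 1\}$ with semiaxes $a_1,\dots,a_n>0$.

Theorem 1 is the statement conjectured by Gusakova and Zaporozhets; the problem comes from "Uniqueness of a Three-Dimensional Ellipsoid with Given Intrinsic Volumes" (http://amj.math.stonybrook.edu/pdf-Springer-final/020-0137.pdf). We shall deduce it from a sharper statement. Put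
$$\lambda_i=a_i^2,\qquad P(x)=\prod_{i=1}^n(1+\lambda_ix)=\sum_{j=0}^ns_jx^j,\qquad s_j=e_j(\lambda_1,\dots,\lambda_n)>0,\quad s_0=1,$$
where $e_j$ is the $j$-th elementary symmetric polynomial. We write $s_j(\mathcal E)$ when the ellipsoid must be named.

**Theorem 2 (comparison principle).** If $\mathcal E_1,\mathcal E_2\subset\mathbb R^n$ are ellipsoids that are not congruent, there is $k\in\{1,\dots,n\}$ with
$$\bigl(s_k(\mathcal E_1)-s_k(\mathcal E_2)\bigr)\bigl(V_k(\mathcal E_1)-V_k(\mathcal E_2)\bigr)>0 .$$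

Let us unpack this. The intrinsic volumes $V_1,V_{n-1},V_n$ are, up to constant factors, the mean width, the surface area and the volume. For a disc of radius $a$ in the plane, $\operatorname{Vol}(K+tB_2)=\pi(a+t)^2=\pi a^2+2\pi a\,t+\pi t^2$; since $\kappa_1=2$ and $\kappa_2=\pi$, this gives $V_2=\pi a^2$, $V_1=\pi a$, $V_0=1$. For every planar convex body, $V_2$ is the area and $V_1$ is half the perimeter.

The coefficients $s_j$ are the right coordinates. If $\mathcal E=c+LB_n$, the function $v\mapsto v^TLL^Tv$ is the square of the support function of $\mathcal E-c$, so $\mathcal E$ determines $LL^T$, whose eigenvalues are the $\lambda_i$. Hence two ellipsoids are congruent if and only if they have the same multiset of semiaxes. That holds if and only if they have the same $P$, because the roots of $P$ are the numbers $-1/\lambda_i$. For example, semiaxes $1,2$ give $P=(1+x)(1+4x)=1+5x+4x^2$. So Theorem 1 says that $n$ numbers $V_1,\dots,V_n$ determine $n$ numbers $s_1,\dots,s_n$.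

Theorem 2 implies Theorem 1: if all $V_k$ agree, every product in Theorem 2 is zero, so the ellipsoids must be congruent.

Theorem 2 promises one good index, not all of them. Compare the ellipse $\mathcal E_1$ with semiaxes $\frac32$ and $b$ to the unit disc $\mathcal E_2$. Then $s_1(\mathcal E_1)=\frac94+b^2>2=s_1(\mathcal E_2)$. But $\mathcal E_1$ lies in a rectangle of half-perimeter $3+2b$, so $V_1(\mathcal E_1)\le 3+2b<\pi=V_1(\mathcal E_2)$ for small $b$. Here $k=1$ fails, and $k=2$ works because the area and $s_2$ are both smaller for $\mathcal E_1$.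

For $n=1$ we have $V_1=2a_1$ and $s_1=a_1^2$, so both theorems are clear. **From now on $n\ge2$.**

## The ellipse by hand

In the plane $V_2=\pi a_1a_2=\pi\sqrt{s_2}$. If $s_2$ differs for two ellipses, take $k=2$ in Theorem 2. If $s_2$ is the same, we need the perimeter to be strictly increasing in $s_1$. Write
$$A=a_1^2\cos^2\varphi+a_2^2\sin^2\varphi,\qquad B=a_1^2\sin^2\varphi+a_2^2\cos^2\varphi .$$
The perimeter is $\int_0^{2\pi}\sqrt A\,d\varphi=\frac12\int_0^{2\pi}(\sqrt A+\sqrt B)\,d\varphi$. Now $A+B=s_1$ and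
$$AB=a_1^2a_2^2+(a_1^2-a_2^2)^2\cos^2\varphi\sin^2\varphi=s_2+\tfrac14(s_1^2-4s_2)\sin^2 2\varphi .$$
With $s_2$ fixed, $(\sqrt A+\sqrt B)^2=A+B+2\sqrt{AB}$ is strictly increasing in $s_1$. This proves both theorems for $n=2$.

The trick is special to the plane, but it suggests a plan: fix $s_n$, which $V_n=\kappa_n\sqrt{s_n}$ determines, and study the dependence of $V_1,\dots,V_{n-1}$ on $s_1,\dots,s_{n-1}$. For this we need $V_k$ as a function of $s$.

## An integral formula in the coefficients of $P$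

**Lemma 1.** For an ellipsoid with coefficient vector $s$ and $1\le k\le n$,
$$V_k=\mathcal V_k(s):=\frac{\kappa_k}2\int_0^\infty x^{-\frac k2-1}P(x)^{-3/2}\sum_{0\le j<k\le m\le n}(m-j)\,s_js_m\,x^{j+m}\,dx. \tag{2}$$
The integral converges and defines a smooth function $\mathcal V_k$ on the whole orthant $(0,\infty)^n$, where $s_0=1$ and $P=\sum_j s_jx^j$. Moreover $\mathcal V_n(s)=\kappa_n\sqrt{s_n}$.

We recall some textbook facts. The support function of a convex body $K$ is $h_K(v)=\max_{y\in K}\langle y,v\rangle$; it satisfies $h_{sK+tL}=sh_K+th_L$. If $K$ is of class $C^\infty_+$, its principal radii of curvature $r_1,\dots,r_{n-1}$ at $v\in S^{n-1}$ are the eigenvalues of $D^2h_K(v)$ on $v^\perp$, where $h_K$ is regarded as a function on $\mathbb R^n\setminus\{0\}$ (also $D^2h_K(v)v=0$). For the unit ball, $h(v)=|v|$ and all $r_i=1$. Finally, the first variation of volume: for $L$ of class $C^\infty_+$ and $K$ a convex body,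
$$\frac{d}{d\varepsilon}\Big|_{\varepsilon=0^+}\operatorname{Vol}(L+\varepsilon K)=\int_{S^{n-1}}h_K(v)\,\prod_i r_i(L,v)\,dv .$$

**Step 1: $V_k$ as an integral over the sphere.** We express $V_k$ by $h$ and the radii. By (1) and scaling, $\operatorname{Vol}(sK+tB_n)=\sum_k\kappa_{n-k}V_k(K)s^kt^{n-k}$. Since $(s+\varepsilon)K=sK+\varepsilon K$, and since the radii of $sK+tB_n$ are $sr_i+t$, differentiating in $s$ at $s=1$ gives
$$\sum_{k}k\,\kappa_{n-k}V_k(K)\,t^{n-k}=\int_{S^{n-1}}h_K\prod_i(r_i+t)\,dv .$$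
Comparing coefficients of $t^{n-k}$,
$$\kappa_{n-k}V_k=\frac1k\int_{S^{n-1}}h\,e_{k-1}(r_1,\dots,r_{n-1})\,dv,\qquad 1\le k\le n. \tag{3}$$
(In terms of mixed volumes this is in Schneider, *Convex Bodies: The Brunn–Minkowski Theory*.) Ellipsoids are of class $C^\infty_+$, so (3) applies.

**Step 2: the curvature radii of an ellipsoid.** We compute $e_{k-1}(r)$. Intrinsic volumes are invariant under rigid motions, so let the ellipsoid be centred with axes along the coordinates. Then $h(v)=(\sum\lambda_iv_i^2)^{1/2}$. With $\Lambda=\operatorname{diag}(\lambda_i)$,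
$$D^2h=\frac{\Lambda}{h}-\frac{\Lambda vv^T\Lambda}{h^3},\qquad D^2h\,v=0 .$$
So $\det(tI+D^2h)=t\prod_i(t+r_i)$. By the rule $\det(M-ww^T)=\det M\,(1-w^TM^{-1}w)$ with $M=tI+\Lambda/h=h^{-1}\operatorname{diag}(th+\lambda_i)$ and $w=h^{-3/2}\Lambda v$,
$$t\prod_i(t+r_i)=h^{-n}\prod_i(th+\lambda_i)\Bigl[1-h^{-2}\sum_i\frac{\lambda_i^2v_i^2}{th+\lambda_i}\Bigr].$$
Write $1=h^{-2}\sum_i\lambda_iv_i^2$. The bracket becomes
$$h^{-2}\sum_i\lambda_iv_i^2\Bigl(1-\frac{\lambda_i}{th+\lambda_i}\Bigr)=t\,h^{-1}\sum_i\frac{\lambda_iv_i^2}{th+\lambda_i}.$$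
Therefore
$$\prod_i(t+r_i)=h^{-n-1}\sum_l\lambda_lv_l^2\prod_{j\ne l}(th+\lambda_j).$$
The coefficient of $t^{n-k}$ on the left is $e_{k-1}(r)$; on the right, $\prod_{j\ne l}(th+\lambda_j)$ contributes $h^{n-k}e_{k-1}(\lambda_j:j\ne l)$. So
$$e_{k-1}(r)=h^{-k-1}\sum_l\mu_{k,l}v_l^2,\qquad \mu_{k,l}=\lambda_l\,e_{k-1}(\lambda_j:j\neq l). \tag{4}$$

**Step 3: from the sphere to the half-line.** By (3) and (4) we need $\int_{S^{n-1}} v_l^2h^{-k}dv$. Compute
$$I_l=\int_{\mathbb R^n}\int_0^\infty y_l^2\,e^{-|y|^2}\,x^{k/2-1}e^{-x\sum_j\lambda_jy_j^2}\,dx\,dy$$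
in two ways. The $x$-integral is $\Gamma(\frac k2)(\sum\lambda_jy_j^2)^{-k/2}$. In polar coordinates $y=\varrho v$ this gives $I_l=\Gamma(\frac k2)\int_0^\infty\varrho^{n+1-k}e^{-\varrho^2}d\varrho\int v_l^2h^{-k}dv=\frac12\Gamma(\frac k2)\Gamma(\frac{n-k}2+1)\int v_l^2h^{-k}dv$. Integrating in $y$ first, a Gaussian integral gives $I_l=\frac{\pi^{n/2}}2\int_0^\infty x^{k/2-1}(1+\lambda_lx)^{-1}P(x)^{-1/2}dx$. Equate the two and insert in (3). The constant is
$$\frac1{k\,\kappa_{n-k}}\cdot\frac{\pi^{n/2}}{\Gamma(\frac k2)\Gamma(\frac{n-k}2+1)}=\frac{\pi^{k/2}}{k\,\Gamma(\frac k2)}=\frac{\pi^{k/2}}{2\,\Gamma(\frac k2+1)}=\frac{\kappa_k}2,$$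
so
$$V_k=\frac{\kappa_k}2\int_0^\infty x^{\frac k2-1}P(x)^{-1/2}\sum_l\frac{\mu_{k,l}}{1+\lambda_lx}\,dx. \tag{5}$$

**Step 4: eliminating the $\lambda_l$.** We write the sum in (5) in terms of $s$. Since $\sum_k\mu_{k,l}y^{k-1}=\lambda_l\prod_{j\ne l}(1+\lambda_jy)=\lambda_lP(y)/(1+\lambda_ly)$, the quantity $P(x)\sum_l\mu_{k,l}/(1+\lambda_lx)$ is the coefficient of $y^{k-1}$ in
$$P(x)P(y)\sum_l\frac{\lambda_l}{(1+\lambda_lx)(1+\lambda_ly)}=\frac{yP'(y)P(x)-xP'(x)P(y)}{y-x},$$
where we used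
$$\frac{\lambda}{(1+\lambda x)(1+\lambda y)}=\frac1{y-x}\Bigl(\frac{\lambda y}{1+\lambda y}-\frac{\lambda x}{1+\lambda x}\Bigr),\qquad \frac{yP'(y)}{P(y)}=\sum_l\frac{\lambda_ly}{1+\lambda_ly}.$$
Expanding and pairing $(j,m)$ with $(m,j)$, the right-hand side is
$$\sum_{j<m}(m-j)s_js_m\,\frac{y^mx^j-x^my^j}{y-x}=\sum_{j<m}(m-j)s_js_m\sum_{i=0}^{m-j-1}x^{m-1-i}y^{j+i}.$$
The power $y^{k-1}$ occurs for $i=k-1-j$, which is admissible exactly when $j<k\le m$, and then the power of $x$ is $x^{j+m-k}$. So $P\sum_l\mu_{k,l}/(1+\lambda_lx)=\sum_{j<k\le m}(m-j)s_js_mx^{j+m-k}$, and (5) becomes (2).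

**Step 5: convergence, smoothness, $k=n$.** Let $s$ range over a compact subset of $(0,\infty)^n$. Then $P$ lies between constant multiples of $1+x^n$. In (2), $j+m$ ranges from at least $k$ to at most $n+k-1$, so the integrand behaves at $0$ like powers $x^p$ with $p\ge\frac k2-1>-1$, and at $\infty$ like powers with $p\le-\frac k2-1+(n+k-1)-\frac{3n}2=\frac{k-n}2-2<-1$. A derivative in $s$ either removes a factor $s_j$ or $s_m$, or produces a factor $x^i/P$, which is bounded. So all derivatives have integrands with a common integrable bound, and $\mathcal V_k$ is smooth. For $k=n$ only $m=n$ occurs and the sum is $s_nx^n(nP-xP')$; since $\frac d{dx}\bigl[x^{n/2}P^{-1/2}\bigr]=\frac12x^{n/2-1}(nP-xP')P^{-3/2}$,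
$$\mathcal V_n=\frac{\kappa_n}2\,s_n\cdot 2\,\bigl[x^{n/2}P^{-1/2}\bigr]_0^\infty=\kappa_ns_n\cdot s_n^{-1/2}=\kappa_n\sqrt{s_n}.\qquad\square$$

As a check, let $n=2$, $k=1$, and take the unit disc, $P=(1+x)^2$. Formula (2) gives $V_1=\int_0^\infty x^{-1/2}(2+2x)(1+x)^{-3}dx=2\int_0^\infty x^{-1/2}(1+x)^{-2}dx=2\,\Gamma(\tfrac12)\Gamma(\tfrac32)/\Gamma(2)=\pi$, which is half the perimeter.

The gain is that $\mathcal V_k$ now lives on the whole orthant, which is convex. Vectors $s$ that come from no ellipsoid are allowed.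

## The gradient of $\mathcal V_k$

For $1\le k\le n-1$ put
$$\Phi_k^-[P]=\sum_{j<k}(k-j)s_jx^j,\qquad \Phi_k^+[P]=\sum_{j>k}(j-k)s_jx^j .$$

**Lemma 2.** For $s\in(0,\infty)^n$ and $1\le k\le n-1$,
$$\frac{\partial\mathcal V_k}{\partial s_m}=\frac{\kappa_k}4\int_0^\infty x^{m-\frac k2-1}\Phi_k^-P^{-3/2}dx\quad(k\le m\le n), \tag{6}$$
$$\frac{\partial\mathcal V_k}{\partial s_m}=\frac{\kappa_k}4\int_0^\infty x^{m-\frac k2-1}\Phi_k^+P^{-3/2}dx\quad(1\le m\le k). \tag{7}$$

*Proof.* Let $A=\sum_{j<k}s_jx^j$ and $B=P-A$. The double sum in (2) is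
$$F=A\,xB'-xA'B=A\,xP'-xA'P=xB'P-B\,xP' .$$

**Step 1: $m\ge k$.** The aim is to write the $s_m$-derivative of the integrand as a positive term plus an exact derivative. Here $A$ does not depend on $s_m$, while $\partial P/\partial s_m=x^m$ and $\partial(xP')/\partial s_m=mx^m$. Using $F=A\,xP'-xA'P$, the $s_m$-derivative of $x^{-k/2-1}P^{-3/2}F$ is
$$x^{m-\frac k2-1}P^{-5/2}\bigl[(mA-xA')P-\tfrac32(A\,xP'-xA'P)\bigr].$$
On the other hand,
$$\frac d{dx}\bigl[x^{m-\frac k2}AP^{-3/2}\bigr]=x^{m-\frac k2-1}P^{-5/2}\bigl[(m-\tfrac k2)AP+xA'P-\tfrac32A\,xP'\bigr].$$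
The first bracket is $mAP+\frac12xA'P-\frac32A\,xP'$, and it exceeds the second by $\frac12(kA-xA')P$. So the $s_m$-derivative of the integrand equals
$$\tfrac12x^{m-\frac k2-1}(kA-xA')P^{-3/2}+\frac d{dx}\bigl[x^{m-\frac k2}AP^{-3/2}\bigr].$$
The boundary terms vanish: the exponent at $0$ is $m-\frac k2>0$, and at $\infty$ it is $m-\frac k2+k-1-\frac{3n}2\le\frac{k-n}2-1<0$. Since $kA-xA'=\Phi_k^-$, this is (6).

**Step 2: $m<k$.** Now $B$ does not depend on $s_m$, and we use $F=xB'P-B\,xP'$. The $s_m$-derivative of the integrand is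
$$x^{m-\frac k2-1}P^{-5/2}\bigl[(xB'-mB)P-\tfrac32(xB'P-B\,xP')\bigr],$$
whose bracket is $-\frac12xB'P-mBP+\frac32B\,xP'$. Since
$$\frac d{dx}\bigl[x^{m-\frac k2}BP^{-3/2}\bigr]=x^{m-\frac k2-1}P^{-5/2}\bigl[(m-\tfrac k2)BP+xB'P-\tfrac32B\,xP'\bigr],$$
the $s_m$-derivative of the integrand equals
$$\tfrac12x^{m-\frac k2-1}(xB'-kB)P^{-3/2}-\frac d{dx}\bigl[x^{m-\frac k2}BP^{-3/2}\bigr].$$
The exponents of the boundary term are at least $m+\frac k2>0$ at $0$ and at most $m-\frac k2-\frac n2<0$ at $\infty$, since $m<k<n$. As $xB'-kB=\Phi_k^+$, this is (7) for $m<k$.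

**Step 3: $m=k$ in (7).** We show that the two expressions agree. We have $\Phi_k^--\Phi_k^+=\sum_j(k-j)s_jx^j=kP-xP'$, and
$$\int_0^\infty x^{\frac k2-1}(kP-xP')P^{-3/2}dx=2\bigl[x^{k/2}P^{-1/2}\bigr]_0^\infty=0\qquad\text{since }1\le k\le n-1 .$$
Both integrals converge separately (for $\Phi_k^+$ the exponent at $\infty$ is $\frac k2-1-\frac n2<-1$). $\square$

## What the Jacobian gives and what it does not give

All partial derivatives are positive. For $n=2$, (6) with $k=m=1$ reads $\partial\mathcal V_1/\partial s_1=\frac12\int_0^\infty x^{-1/2}P^{-3/2}dx>0$, which proves the planar case again.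

For $n=3$ let $c_p=\int_0^\infty x^pP^{-3/2}dx$. Up to the row factors $\kappa_k/4$, the block $k,m\in\{1,2\}$ of the Jacobian is
$$\begin{pmatrix}c_{-1/2}&c_{1/2}\\ s_3c_2&s_3c_3\end{pmatrix},$$
from $\Phi_1^-=1$ and $\Phi_2^+=s_3x^3$. With positive entries, the sign of the determinant is not automatic, but symmetrizing a double integral gives
$$c_{-1/2}c_3-c_{1/2}c_2=\frac12\int_0^\infty\!\!\int_0^\infty\frac{(y-x)(y^{5/2}-x^{5/2})}{\sqrt{xy}}\,P(x)^{-3/2}P(y)^{-3/2}\,dx\,dy>0 .$$
So the Jacobian is nonsingular: the map is locally injective. We want global injectivity. The first thing to try is the mean value formula along the segment $s^\tau=(1-\tau)s^{(2)}+\tau s^{(1)}$: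
$$\mathcal V(s^{(1)})-\mathcal V(s^{(2)})=\Bigl(\int_0^1 D\mathcal V(s^\tau)\,d\tau\Bigr)\bigl(s^{(1)}-s^{(2)}\bigr).$$
It would be enough to show that the averaged matrix is nonsingular. Two things go wrong.

First, an average of positive matrices with positive determinant need not be nonsingular with positive determinant: $\begin{pmatrix}1&4\\ 1/8&1\end{pmatrix}$ and its transpose have determinant $\frac12$, while their average $\begin{pmatrix}1&33/16\\33/16&1\end{pmatrix}$ has negative determinant. Information at each $\tau$ separately is not enough.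

Second, the segment leaves the set of ellipsoids, even when $s_n$ is fixed. Take $\lambda=(2,2,2)$ and $\lambda=(8,1,1)$:
$$(1+2x)^3=1+6x+12x^2+8x^3,\qquad (1+8x)(1+x)^2=1+10x+17x^2+8x^3 .$$
Twice their midpoint is $16x^3+29x^2+16x+2$. Its discriminant $18abcd-4b^3d+b^2c^2-4ac^3-27a^2d^2$ with $(a,b,c,d)=(16,29,16,2)$ is
$$267264-195112+215296-262144-27648=-2344<0,$$
so the midpoint has non-real roots. A property of the Jacobian that rests on real roots cannot be used at every point of the segment.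

Both difficulties disappear for one reason: the $\tau$-average can be computed in closed form, and the answer contains only the two endpoints.

## The average over the segment in closed form

Let $P_1,P_2$ be the polynomials of two ellipsoids, $s^{(1)},s^{(2)}$ their coefficient vectors, $q_m=s_m^{(1)}-s_m^{(2)}$, $R_i=\sqrt{P_i(x)}$, and $P_\tau=(1-\tau)P_2+\tau P_1$. Put $x=e^u$, $u\in\mathbb R$, and
$$\omega=\frac2{(R_1+R_2)^2},\qquad G_k^\pm[P](u)=x^{-k/2}\,\Phi_k^\pm[P](x)\,P(x)^{-1/2},\qquad \Gamma_k^\pm=G_k^\pm[P_1]+G_k^\pm[P_2].$$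

**Lemma 3.** If $q_n=0$, then for $1\le k\le n-1$
$$\mathcal V_k(s^{(1)})-\mathcal V_k(s^{(2)})=\frac{\kappa_k}4\sum_{m=1}^{n-1}J_{km}q_m,\qquad J_{km}=\begin{cases}\displaystyle\int_{\mathbb R}e^{mu}\,\omega\,\Gamma_k^-\,du,&m\ge k,\\[6pt]\displaystyle\int_{\mathbb R}e^{mu}\,\omega\,\Gamma_k^+\,du,&m\le k,\end{cases} \tag{8}$$
and for $m=k$ the two expressions agree. All these integrals are finite.

*Proof.*

**Step 1: two elementary integrals.** For fixed $x$ let $p_i=R_i^2$ and $p_\tau=(1-\tau)p_2+\tau p_1$. We claim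
$$\int_0^1\tau\,p_\tau^{-3/2}d\tau=\frac2{R_1(R_1+R_2)^2},\qquad\int_0^1(1-\tau)\,p_\tau^{-3/2}d\tau=\frac2{R_2(R_1+R_2)^2}. \tag{9}$$
Let $\delta=p_1-p_2$. If $\delta\ne0$, then $\int_0^1p_\tau^{-1/2}d\tau=\frac2\delta(R_1-R_2)=\frac2{R_1+R_2}$, and integration by parts gives
$$\int_0^1\tau p_\tau^{-3/2}d\tau=-\frac2{\delta R_1}+\frac2\delta\cdot\frac2{R_1+R_2}=\frac{2(R_1-R_2)}{\delta R_1(R_1+R_2)}=\frac2{R_1(R_1+R_2)^2}.$$
If $\delta=0$, both sides are $\frac12R_1^{-3}$. The second formula follows by exchanging the roles of $p_1$ and $p_2$.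

**Step 2: integrating the gradient.** All coefficients of $P_\tau$ are positive, so Lemma 2 applies along the segment and, as $q_n=0$,
$$\mathcal V_k(s^{(1)})-\mathcal V_k(s^{(2)})=\sum_{m=1}^{n-1}q_m\int_0^1\frac{\partial\mathcal V_k}{\partial s_m}(s^\tau)\,d\tau .$$
The map $P\mapsto\Phi_k^\pm[P]$ is linear: $\Phi_k^\pm[P_\tau]=(1-\tau)\Phi_k^\pm[P_2]+\tau\Phi_k^\pm[P_1]$. By (9),
$$\int_0^1\Phi_k^\pm[P_\tau]P_\tau^{-3/2}d\tau=\frac{2}{(R_1+R_2)^2}\Bigl(\frac{\Phi_k^\pm[P_1]}{R_1}+\frac{\Phi_k^\pm[P_2]}{R_2}\Bigr)=\omega\,x^{k/2}\,\Gamma_k^\pm .$$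
The integrands in (6) and (7) are positive, so the order of integration may be exchanged, and $x^{m-\frac k2-1}dx=x^{m-\frac k2}du$ gives (8). Both forms are valid for $m=k$ because (6) and (7) are. The integrals are finite because they are integrals over $[0,1]$ of functions that are continuous in $\tau$. $\square$

## One family of measures, and dimension three

Let $d=n-1$. We normalize the columns of $J$. For $1\le m\le d$ put $A_m=\int_{\mathbb R}e^{mu}\omega\,du$. This is finite, because $\omega\to\frac12$ as $u\to-\infty$ and $\omega=O(x^{-n})=O(e^{-nu})$ as $u\to+\infty$. (For $m=n$ it would diverge; this is why we work with $q_n=0$.) Let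
$$d\nu_m=A_m^{-1}e^{mu}\omega\,du,\qquad t_m=\int u\,d\nu_m,\qquad M_{km}=\frac{J_{km}}{A_m}.$$
Thus $\nu_m$ is a probability measure with finite mean, and
$$M_{km}=\int\Gamma_k^-\,d\nu_m\ (m\ge k),\qquad M_{km}=\int\Gamma_k^+\,d\nu_m\ (m\le k).$$
The same measures serve all rows. We use one standard fact: since $d\nu_{m+1}/d\nu_m$ is a constant multiple of $e^u$,
$$\int g\,d\nu_{m+1}-\int g\,d\nu_m=\frac{\operatorname{Cov}_{\nu_m}(e^u,g)}{\int e^ud\nu_m},\qquad \operatorname{Cov}_{\nu}(e^u,g)=\frac12\iint(e^u-e^v)(g(u)-g(v))\,d\nu(u)\,d\nu(v), \tag{10}$$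
for $g$ integrable against $\nu_m$ and $\nu_{m+1}$. So the integral of a strictly increasing $g$ increases strictly with $m$, and that of a strictly decreasing $g$ decreases strictly.

Dimension three now takes three lines. Here $G_1^-=x^{-1/2}P^{-1/2}$ is strictly decreasing. And $G_2^+=s_3x^2P^{-1/2}$ is strictly increasing, because its logarithmic derivative in $u$ is $2-\frac12xP'/P\ge2-\frac32>0$. So (10) gives $M_{11}>M_{12}$ and $M_{22}>M_{21}$, hence $\det M>0$. If $V_1,V_2,V_3$ agree, then $q_3=0$, and $\sum_m M_{km}A_mq_m=0$ for $k=1,2$ forces $q=0$. This proves Theorem 1 for $n=3$.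

In dimension four the matrix is $3\times3$, and monotonicity of this kind would make each row of $M$ positive and strictly decreasing away from the diagonal. That is not enough:
$$\begin{pmatrix}10&8&2\\3&4&3\\2&8&10\end{pmatrix}\begin{pmatrix}2\\-3\\2\end{pmatrix}=\begin{pmatrix}0\\0\\0\end{pmatrix}. \tag{11}$$
What is wrong with this matrix? Plot row $k$ as a function of abscissae $t_1<t_2<t_3$. Row 1 is convex only if $t_3-t_2>3(t_2-t_1)$ or equality holds, and row 3 only if $t_2-t_1\ge3(t_3-t_2)$; both cannot hold. So we ask for convexity of the rows on each side of the diagonal, with respect to one common set of abscissae. The means $t_m$ will be those abscissae, and convexity of the rows will come from convexity of $\Gamma_k^\pm$ as functions of $u$.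

## Convexity of $G_k^\pm$ through Bernoulli sums

**Lemma 4.** Let $P=\prod_{i=1}^n(1+\lambda_ix)$ with $\lambda_i>0$, and $1\le k\le n-1$. Then $G_k^\pm[P]$ are positive and strictly convex in $u$; $G_k^-$ is strictly decreasing and $G_k^+$ is strictly increasing.

Real roots matter here. Take $n=3$, $k=1$. For any positive coefficients $G_1^-=(xP)^{-1/2}$, and with $D=xP'/P$ and $D'=dD/du$ one gets $G''/G=\frac14(1+D)^2-\frac12D'$. For $P=1+x^3$ and $p=x^3/(1+x^3)$ we have $D=3p$, $D'=9p(1-p)$; at $p=\frac29$, that is $x^3=\frac27$, this gives $\frac{25}{36}-\frac{28}{36}=-\frac1{12}<0$. By continuity, convexity fails for $1+\varepsilon x+\varepsilon x^2+x^3$ with small $\varepsilon>0$. So Lemma 4 is false on the orthant, and it is essential that $\Gamma_k^\pm$ in (8) involves only $P_1$ and $P_2$.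

The probabilistic reading of real-rootedness is this. For $x=e^u$ let $N=\sum_i\varepsilon_i$ with independent Bernoulli variables, $\Pr(\varepsilon_i=1)=p_i=\frac{\lambda_ix}{1+\lambda_ix}$. The generating function of $N$ is $\prod_i(1-p_i+p_iz)=P(xz)/P(x)$, so $\Pr(N=j)=s_jx^j/P(x)$. For example, $P=(1+x)(1+4x)$ at $x=1$ gives success probabilities $\frac12,\frac45$, and $N=0,1,2$ with probabilities $\frac1{10},\frac5{10},\frac4{10}$.

*Proof.*

**Step 1: derivatives of expectations.** Primes denote $d/du$. Put $D=\mathbb EN=\sum_ip_i=(\log P)'$ and $V=\operatorname{Var}N=\sum_ip_i(1-p_i)$. Since $p_i'=p_i(1-p_i)$, we have $D'=V>0$. For a fixed function $f$ let $a=\mathbb Ef(N)=\sum_jf(j)s_je^{ju}/P$. Then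
$$a'=\mathbb E[(N-D)f(N)],\qquad a''=\mathbb E[(N-D)^2f(N)]-Va .$$
The first is direct. For the second, apply the first rule to $\mathbb E[Nf]-D\,\mathbb E f$: $a''=\mathbb E[(N-D)Nf]-Va-D\,\mathbb E[(N-D)f]$.

**Step 2: the second derivative of $G$.** Take $f(N)=(k-N)_+$ for the sign "$-$" and $f(N)=(N-k)_+$ for "$+$". Then $a=\Phi_k^\pm/P$. It is positive, since $N$ takes the values $0$ and $n$ with positive probability and $0<k<n$. Moreover $G_k^\pm=\rho a$ with $\rho=P^{1/2}x^{-k/2}$. From $(\log\rho)'=\frac12(D-k)$ we get $\rho''=[\frac14(D-k)^2+\frac12V]\rho$. Hence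
$$\frac{G''}{\rho}=\bigl[a''+(D-k)a'\bigr]+\bigl[\tfrac14(D-k)^2+\tfrac12V\bigr]a, \tag{12}$$
$$a''+(D-k)a'=\mathbb E[(N-D)(N-k)f(N)]-Va, \tag{13}$$
because $(N-D)+(D-k)=N-k$. It remains to show that (13) is nonnegative.

**Step 3: a covariance formula.** Let $N_i=N-\varepsilon_i$, which is independent of $\varepsilon_i$. For any $g$, $\mathbb E[\varepsilon_ig(N)]=p_i\mathbb Eg(N_i+1)$ and $\mathbb Eg(N)=p_i\mathbb Eg(N_i+1)+(1-p_i)\mathbb Eg(N_i)$. So $\operatorname{Cov}(\varepsilon_i,g(N))=p_i(1-p_i)\mathbb E[g(N_i+1)-g(N_i)]$, and summing,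
$$\mathbb E[(N-D)g(N)]=\sum_ip_i(1-p_i)\,\mathbb E[g(N_i+1)-g(N_i)]. \tag{14}$$
We also note that for every integer $y$
$$y_+^2-(y-1)_+^2\ge y_+ . \tag{15}$$
For $y\ge1$ the left side is $2y-1\ge y$, and for $y\le0$ both sides are $0$.

**Step 4: the sign "$-$".** Here $g(N)=(N-k)f(N)=-(k-N)_+^2$. By (14), and (15) with $y=k-N_i$,
$$\mathbb E[(N-D)g(N)]=\sum_ip_i(1-p_i)\mathbb E\bigl[(k-N_i)_+^2-(k-1-N_i)_+^2\bigr]\ge\sum_ip_i(1-p_i)\mathbb E(k-N_i)_+\ge Va,$$
because $N_i\le N$ gives $\mathbb E(k-N_i)_+\ge\mathbb E(k-N)_+=a$.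

**Step 5: the sign "$+$".** Here $g(N)=(N-k)_+^2$. By (14), and (15) with $y=N_i+1-k$,
$$\mathbb E[(N-D)g(N)]\ge\sum_ip_i(1-p_i)\mathbb E(N_i+1-k)_+\ge Va,$$
because $N\le N_i+1$.

In both cases (13) is nonnegative, and (12) gives $G''\ge[\frac14(D-k)^2+\frac12V]G>0$.

**Step 6: monotonicity.** As $u\to+\infty$, $G_k^-$ has order $x^{-\frac k2+k-1-\frac n2}$ with negative exponent, so $G_k^-\to0$. Suppose $G_k^-(u_1)\le G_k^-(u_2)$ for some $u_1<u_2$. By strict convexity $G_k^->G_k^-(u_2)>0$ on $(u_2,\infty)$ and $G_k^-$ is increasing there, which contradicts the limit $0$. So $G_k^-$ is strictly decreasing. As $u\to-\infty$, $G_k^+$ has order $x^{\frac k2+1}$ and tends to $0$; the mirror argument shows that it is strictly increasing. $\square$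

Consequently $\Gamma_k^\pm=G_k^\pm[P_1]+G_k^\pm[P_2]$ are positive and strictly convex, $\Gamma_k^-$ is strictly decreasing and $\Gamma_k^+$ is strictly increasing.

## The shape of the rows

**Lemma 5.** We have $t_1<\dots<t_d$, and all $M_{km}$ are positive. For each $k$, the sequence $m\mapsto M_{km}$ is strictly decreasing on $\{k,\dots,d\}$ and strictly increasing on $\{1,\dots,k\}$. On each of these two sets it is strictly convex as a function of $t_m$: for consecutive $m-1,m,m+1$ in the set,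
$$\frac{M_{km}-M_{k,m-1}}{t_m-t_{m-1}}<\frac{M_{k,m+1}-M_{km}}{t_{m+1}-t_m}.$$

*Proof.*

**Step 1: monotonicity.** Positivity is clear. Apply (10) with $g(u)=u$ to get $t_m<t_{m+1}$; with $g=\Gamma_k^-$ for $m,m+1\in\{k,\dots,d\}$; and with $g=\Gamma_k^+$ for $m,m+1\in\{1,\dots,k\}$.

**Step 2: convexity.** Let $m-1,m,m+1$ lie in one of the two sets, and let $\Gamma$ be $\Gamma_k^-$ or $\Gamma_k^+$ accordingly. Choose $\theta\in(0,1)$ with $t_m=\theta t_{m-1}+(1-\theta)t_{m+1}$. We must show that $\int\Gamma\,d\chi>0$ for the signed measure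
$$\chi=\theta\nu_{m-1}+(1-\theta)\nu_{m+1}-\nu_m .$$
It has total mass $0$ and first moment $0$, so it annihilates affine functions of $u$. Its density is $e^{mu}\omega\,[c_1e^{-u}+c_2e^u-c_3]$ with $c_1=\theta/A_{m-1}$, $c_2=(1-\theta)/A_{m+1}$, $c_3=1/A_m$, all positive. The bracket is strictly convex and tends to $+\infty$ at $\pm\infty$. It must be negative somewhere, since the total mass is $0$ and the bracket does not vanish identically. So there are $\xi_1<\xi_2$ such that it is negative exactly on $(\xi_1,\xi_2)$ and positive outside $[\xi_1,\xi_2]$. Let $\ell$ be the affine function with $\ell=\Gamma$ at $\xi_1$ and $\xi_2$. By strict convexity, $\Gamma-\ell$ is also negative exactly on $(\xi_1,\xi_2)$ and positive outside $[\xi_1,\xi_2]$. Therefore $\int\Gamma\,d\chi=\int(\Gamma-\ell)\,d\chi>0$, that is, $M_{km}<\theta M_{k,m-1}+(1-\theta)M_{k,m+1}$. This is the stated inequality of slopes. $\square$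

## Matrices with convex rows peaked at the diagonal

**Lemma 6.** Let $t_1<\dots<t_d$ and let $(M_{km})_{k,m=1}^d$ be positive numbers with the monotonicity and convexity properties of Lemma 5. For every $0\ne x\in\mathbb R^d$ there is $k$ with $x_k\sum_mM_{km}x_m>0$. In particular $(M_{km})$ is nonsingular.

The idea is to sum by parts twice. Each row is a broken line, hence a combination of hinge functions $(t-t_m)_+$, and by hypothesis all coefficients except the one at $m=k$ are positive. Pairing with $x$ turns hinges into values of one function $Z$ that does not depend on $k$. At a minimum of $Z$ the sign of the pairing is forced, as in a maximum principle.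

*Proof.*

**Step 1: hinge expansion of the rows.** Put $\sigma_{km}=\frac{M_{k,m+1}-M_{km}}{t_{m+1}-t_m}$ for $1\le m<d$, $\sigma_{k0}=\sigma_{kd}=0$, and $\beta_{km}=\sigma_{km}-\sigma_{k,m-1}$ for $1\le m\le d$. Then $\sum_m\beta_{km}=0$. Moreover
$$\beta_{km}>0\qquad\text{for }m\ne k. \tag{16}$$
If $1<m<d$, the indices $m-1,m,m+1$ lie on one side of $k$ (with $k$ possibly an end point), and strict convexity gives (16). If $m=1<k$, then $\beta_{k1}=\sigma_{k1}>0$ since the row increases up to $k$. If $m=d>k$, then $\beta_{kd}=-\sigma_{k,d-1}>0$ since the row decreases after $k$. Further,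
$$M_{kl}=M_{k1}+\sum_m\beta_{km}(t_l-t_m)_+, \tag{17}$$
because $t\mapsto M_{k1}+\sum_m\beta_{km}(t-t_m)_+$ has value $M_{k1}$ at $t_1$ and slope $\beta_{k1}+\dots+\beta_{km}=\sigma_{km}$ on $(t_m,t_{m+1})$.

**Step 2: summation by parts.** With $X=\sum_lx_l$ and $Z(t)=\sum_lx_l(t_l-t)_+$, (17) gives for $r_k=\sum_lM_{kl}x_l$
$$r_k=M_{k1}X+\sum_m\beta_{km}Z(t_m)=M_{k1}X+\sum_{m\ne k}\beta_{km}\bigl(Z(t_m)-Z(t_k)\bigr), \tag{18}$$
where we used $\sum_m\beta_{km}=0$.

**Step 3: $r_k>0$ at every minimizer of $Z$.** The claim of the lemma does not change if $x$ is replaced by $-x$, so assume $X\ge0$. We first show that either $X>0$, or the values $Z(t_1),\dots,Z(t_d)$ are not all equal. Suppose $X=0$ and all are equal. They equal $Z(t_d)=0$. Then $0=Z(t_{d-1})=x_d(t_d-t_{d-1})$ gives $x_d=0$; next $Z(t_{d-2})=0$ gives $x_{d-1}=0$; and so on down to $x_2=0$. Finally $x_1=X=0$, which contradicts $x\ne0$. Now let $k$ minimize $Z(t_k)$. In (18) every term is nonnegative. If $X>0$, the first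 is positive. Otherwise some $m\neq k$ has $Z(t_m)>Z(t_k)$, and its term is positive by (16). So $r_k>0$.

**Step 4: a minimizer with $x_k>0$.** The function $Z$ is piecewise linear. Let $\zeta_m=-\sum_{l>m}x_l$, which is its slope on $(t_m,t_{m+1})$ for $1\le m<d$, on $(-\infty,t_1)$ for $m=0$ and on $(t_d,\infty)$ for $m=d$. So $\zeta_0=-X\le0$, $\zeta_d=0$, and $x_m=\zeta_m-\zeta_{m-1}$. Let $\{a,\dots,b\}$ be a maximal block of consecutive minimizing indices. Inside the block the slopes $\zeta_a,\dots,\zeta_{b-1}$ are $0$. Also $\zeta_{a-1}\le0$: if $a>1$ then $Z(t_{a-1})>Z(t_a)$ and even $\zeta_{a-1}<0$; if $a=1$ then $\zeta_0=-X\le0$.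

- If $b<d$, then $Z(t_{b+1})>Z(t_b)$, so $\zeta_b>0$, while $\zeta_{b-1}\le0$. Hence $x_b>0$; take $k=b$.
- If $b=d$, then $\zeta_a=0$ (a slope inside the block if $a<d$, and $\zeta_d=0$ if $a=d$), so $x_a=-\zeta_{a-1}$. If $a>1$, this is positive. If $a=1$, all $Z(t_m)$ are equal, so $X>0$ by Step 3, and $x_1=-\zeta_0=X>0$. Take $k=a$.

In every case $x_k>0$ and $r_k>0$. If $Mx=0$ with $x\ne0$, this is a contradiction, so $M$ is nonsingular. $\square$

## Assembling the proofs of Theorems 1 and 2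

**Proof of Theorem 2.** Let $\mathcal E_1,\mathcal E_2$ be non-congruent, $n\ge2$, so $q\ne0$. If $q_n\neq0$, take $k=n$: by $V_n=\kappa_n\sqrt{s_n}$ the differences of $V_n$ and $s_n$ have the same sign. If $q_n=0$, put $x_m=A_mq_m$ for $1\le m\le n-1$; then $x\neq0$. By Lemma 3 and $J_{km}=M_{km}A_m$,
$$V_k(\mathcal E_1)-V_k(\mathcal E_2)=\frac{\kappa_k}4\sum_{m=1}^{n-1}M_{km}x_m,\qquad 1\le k\le n-1 .$$
By Lemma 5 the matrix satisfies the hypotheses of Lemma 6, so there is $k$ with $x_k\sum_mM_{km}x_m>0$. Since $A_k>0$, this says $q_k\,(V_k(\mathcal E_1)-V_k(\mathcal E_2))>0$. $\square$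

**Proof of Theorem 1.** If all $V_k$ coincide, no $k$ as in Theorem 2 exists, so the ellipsoids are congruent. $\square$

## Jacobian, stability, sharpness, degenerate ellipsoids and pairs

Write $\mathcal V=(\mathcal V_1,\dots,\mathcal V_n)$.

**(a) Non-degeneracy.** *At every coefficient vector $s$ of an ellipsoid (repeated axes allowed) the Jacobian $(\partial\mathcal V_k/\partial s_m)_{k,m=1}^n$ is nonsingular.* Row $n$ is $(0,\dots,0,\frac{\kappa_n}{2\sqrt{s_n}})$, so it is enough to treat the block $k,m\le n-1$ (for $n=1$ nothing is left). Put $P_1=P_2=P$ in the definitions before Lemma 3. Then $\omega=\frac12P^{-1}$ and $\Gamma_k^\pm=2G_k^\pm[P]$, so $\omega\Gamma_k^\pm=x^{-k/2}\Phi_k^\pm P^{-3/2}$. By Lemma 2 the block is exactly $(\frac{\kappa_k}4J_{km})=(\frac{\kappa_k}4M_{km}A_m)$. Lemmas 5 and 6 hold for $P_1=P_2$ as well, so it is nonsingular.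

**(b) Stability.** *For $0<r<R$ there is $C=C(n,r,R)$ with $|s-s'|\le C\,|(V_k)_{k\le n}-(V_k')_{k\le n}|$ for all ellipsoids with semiaxes in $[r,R]$.* The set of coefficient vectors of these ellipsoids is compact, as a continuous image of $[r^2,R^2]^n$. If no $C$ works, there are $s_j\ne s_j'$ in it with $|\mathcal V(s_j)-\mathcal V(s_j')|/|s_j-s_j'|\to0$. Pass to a subsequence with $s_j\to s$, $s_j'\to s'$. Since $|s_j-s_j'|$ is bounded, $\mathcal V(s)=\mathcal V(s')$, so $s=s'$ by Theorem 1. By (a) and the inverse function theorem, $\mathcal V$ has a Lipschitz inverse near $s$, so $|s_j-s_j'|\le C'|\mathcal V(s_j)-\mathcal V(s_j')|$ for large $j$, a contradiction.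

**(c) No intrinsic volume can be omitted.** *For $n\ge2$ and every $k\in\{1,\dots,n\}$ there are non-congruent ellipsoids with $V_i(\mathcal E_1)=V_i(\mathcal E_2)$ for all $i\ne k$.* At a point with distinct $\lambda_i$, the map $\lambda\mapsto s$ is a local diffeomorphism, because its Jacobian determinant is, up to sign, the Vandermonde product $\prod_{i<j}(\lambda_i-\lambda_j)$. By (a), $s\mapsto(V_1,\dots,V_n)$ is a local diffeomorphism there too. So the vectors $(V_1,\dots,V_n)$ of ellipsoids fill an open ball, and inside it one can change $V_k$ alone.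

**(d) Degenerate ellipsoids.** *Theorem 1 holds if some semiaxes are allowed to vanish.* A convex set of dimension $r$ has $V_k>0$ for $k\le r$ and $V_k=0$ for $k>r$. So the dimension $r$ of the ellipsoid is the largest $k\ge1$ with $V_k>0$, or $r=0$ if there is none, and it is the same for both. If $r=0$, both are points. Otherwise, since intrinsic volumes do not depend on the ambient space, Theorem 1 applies in $\mathbb R^r$.

**(e) Pairs of ellipsoids.** Recall that mixed volumes are the coefficients in $\operatorname{Vol}(sE+tF)=\sum_k\binom nkV(E[k],F[n-k])s^kt^{n-k}$. By (1), $\binom nkV(E[k],B_n[n-k])=\kappa_{n-k}V_k(E)$. *If $E_1,F_1,E_2,F_2$ are ellipsoids in $\mathbb R^n$ with $V(E_1[k],F_1[n-k])=V(E_2[k],F_2[n-k])$ for $k=0,\dots,n$, there is a linear map $\varphi$ with $|\det\varphi|=1$ such that $\varphi E_1$, $\varphi F_1$ are translates of $E_2$, $F_2$.* The case $k=0$ gives $\operatorname{Vol}F_1=\operatorname{Vol}F_2$. Write $F_i=c_i+L_iB_n$; then $|\det L_1|=|\det L_2|=:\varrho^n$,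 and $T_i=\varrho L_i^{-1}$ satisfies $|\det T_i|=1$ and maps $F_i$ to a translate of $\varrho B_n$. Mixed volumes do not change under translations of the bodies, nor under a common linear map of determinant $\pm1$, so
$$V(E_i[k],F_i[n-k])=V(T_iE_i[k],\varrho B_n[n-k])=\varrho^{n-k}\tbinom nk^{-1}\kappa_{n-k}V_k(T_iE_i).$$
Hence $T_1E_1$ and $T_2E_2$ have equal intrinsic volumes. By Theorem 1, $OT_1E_1$ is a translate of $T_2E_2$ for some orthogonal $O$. Put $\varphi=T_2^{-1}OT_1$. Then $|\det\varphi|=1$ and $\varphi E_1$ is a translate of $E_2$. Also $OT_1F_1$ is a translate of $\varrho B_n$, hence of $T_2F_2$, so $\varphi F_1$ is a translate of $F_2$. The converse is immediate from the same invariance.
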